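\title{The cycle index of a primitive permutation group is irreducible}

\begin{abstract}
We prove that the cycle index polynomial of every finite primitive permutation group is irreducible over $\mathbb{C}$, and hence over $\mathbb{Z}$. The method is to specialize the variables according to the arithmetic of the cycle lengths and to pass to a leading form that has few terms. For groups that are not of affine type the leading form has two or three terms, and the proof uses two theorems that depend on the classification of finite simple groups. For affine groups the leading form reduces to a polynomial in two variables, which is treated by the Vahlen--Capelli criterion.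
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $G$ be a permutation group on a set $\Omega$ of $n\ge 1$ points. For $g\in G$ let $c_i(g)$ be the number of cycles of length $i$ of $g$. The \emph{cycle index} of $G$ is the polynomial
\[
Z(G)=Z(G;s_1,\dots,s_n)=\frac{1}{|G|}\sum_{g\in G}\prod_{i=1}^{n}s_i^{c_i(g)} .
\]
It records how many elements of $G$ have each cycle type, and this is the information needed to count orbits. For instance, an element with $c$ cycles fixes $m^{c}$ of the functions $\Omega\to\{1,\dots,m\}$, so $Z(G;m,\dots,m)$ is the number of orbits of $G$ on these functions.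

For a field $K$ of characteristic $0$, a polynomial is \emph{irreducible over $K$} if it is not a product of two non-constant polynomials over $K$. We call $Z(G)$ \emph{irreducible over $\mathbb{Z}$} if $|G|\,Z(G)$ is not a product of two non-constant polynomials in $\mathbb{Z}[s_1,\dots,s_n]$. A factorization over $\mathbb{Z}$ is one over $\mathbb{Q}$, and a factorization over $\mathbb{Q}$ is one over $\mathbb{C}$, so irreducibility over $\mathbb{C}$ is the strongest of the three properties.

When does $Z(G)$ factor? If $G=G_1\times G_2$ acts on the disjoint union of the sets on which $G_1$ and $G_2$ act, then $Z(G)=Z(G_1)Z(G_2)$. This factorization reflects a decomposition of the action, and one might hope that transitivity prevents it. It does if $G$ contains an $n$-cycle: the variable $s_n$ then occurs in $Z(G)$ only in the monomial $s_n$ itself, and a polynomial that is linear in one variable with constant leading coefficient is irreducible. In general transitivity is not enough. In the group $C_3\times C_3$ acting on itself by multiplication, each of the eight non-identity elements has three $3$-cycles, and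
\[
9\,Z(C_3\times C_3)=s_1^9+8s_3^3=(s_1^3+2s_3)(s_1^6-2s_1^3s_3+4s_3^2).
\]
Over $\mathbb{C}$ the Klein four-group acting on itself already gives $s_1^4+3s_2^2=(s_1^2+\sqrt{-3}\,s_2)(s_1^2-\sqrt{-3}\,s_2)$. Both groups preserve a partition of $\Omega$, namely the partition into cosets of a subgroup. A group is \emph{primitive} if it is transitive and leaves invariant no partition of $\Omega$ other than the partition into points and the partition with one part. (Transitivity has to be part of the definition: the trivial group on two points preserves only these two partitions and has $Z=s_1^2$.) The conjecture posed in \cite{problem} is that \emph{the cycle index of a finite primitive permutation group is irreducible over $\mathbb{Z}$}. We prove it in the strongest of the three forms.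

\begin{theorem}\label{thm:main}
If $G$ is a finite primitive permutation group, then $Z(G)$ is irreducible over $\mathbb{C}$. In particular it is irreducible over $\mathbb{Q}$ and over $\mathbb{Z}$.
\end{theorem}

The coefficients of $Z(G)$ are out of reach for a general primitive group, so the proof has to work with little more than the knowledge that certain cycle types occur and certain others do not. Section~\ref{sec:forms} shows how to discard almost all terms of $Z(G)$ and keep a leading form whose irreducibility implies that of $Z(G)$. Section~\ref{sec:primes} turns this into a criterion for groups whose order has three prime divisors. The primitive groups are then split into affine groups and the rest (Section~\ref{sec:primitive}). The non-affine groups are settled in Section~\ref{sec:nonaffine}, the only place where results that depend on the classification of finite simple groups are used. Affine groups may have only two prime divisors; their leading form is computed in Section~\ref{sec:affine} and analyzed in Section~\ref{sec:capelli}. At that point irreducibility over $\mathbb{Q}$, and with it the conjecture, is proved. Section~\ref{sec:two} removes the one obstacle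 that remains over $\mathbb{C}$, which occurs in characteristic $2$.

For $n=1$ we have $Z=s_1$, so from now on $n\ge2$. The \emph{support} $\operatorname{supp}g$ is the set of points moved by $g$, and $\operatorname{Fix}(g)$ is the set of points fixed by $g$. The number $1$ counts as a power of every prime.

\section{Colorings and leading forms}\label{sec:forms}

\subsection*{Two examples}
The alternating group $A_4$ on four points is primitive and has no $4$-cycle. It has three double transpositions and eight $3$-cycles, so $12\,Z(A_4)=s_1^4+3s_2^2+8s_1s_3$. Substitute $s_1=s$, $s_2=x^2$, $s_3=y^3$. The result $s^4+3x^4+8sy^3$ is homogeneous of degree $4$, and the exponents now count points: those that are fixed, those in $2$-cycles, those in $3$-cycles. Give $s,x,y$ the weights $0,\frac14,\frac13$. The terms of largest weight form $T=3x^4+8sy^3$, which is linear in $s$ with coprime coefficients, hence irreducible. A factorization of $Z(A_4)$ would survive both the substitution and the passage to terms of largest weight, so there is none.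

A form with two terms does not always suffice. Let $A_5$ act on the ten $2$-subsets of $\{1,\dots,5\}$. A $5$-cycle fixes no $2$-subset, $(12)(34)$ fixes $\{1,2\}$ and $\{3,4\}$, and $(123)$ fixes $\{4,5\}$. Hence
\[
60\,Z=s_1^{10}+24s_5^2+15s_1^2s_2^4+20s_1s_3^3 .
\]
Put $s_1=s$, $s_5=x^5$, $s_2=y^2$, $s_3=z^3$ with weights $0,\frac1{10},\frac18,\frac19$. The leading form is $T=24x^{10}+15s^2y^8+20sz^9$. Its first two terms alone form a sum of two squares over $\mathbb{C}$, which factors; in the same way $Ax^n+Bs^fy^{n-f}$ factors over $\mathbb{C}$ whenever $\gcd(n,f)>1$. The third term repairs this: as a polynomial in $x$, the form $T$ has constant term $5s(3sy^8+4z^9)$, which is divisible by $s$ exactly once, and Eisenstein's criterion applies.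

The proof of Theorem~\ref{thm:main} aims in each case for one of these two shapes: two terms, one of which comes from elements with exactly one fixed point, or three terms in three different variables.

\subsection*{The reduction}
Assign real weights to the variables of a polynomial ring over a field, and define the weight of a monomial additively. For $F\ne0$ let $F^{*}$ be the sum of the terms of $F$ of largest weight. Then
\begin{equation}\label{eq:top}
(PQ)^{*}=P^{*}Q^{*},
\end{equation}
because $P^{*}Q^{*}\neq0$ and all other contributions to $PQ$ have smaller weight. Replacing the weights by their negatives gives the same statement for terms of smallest weight. Consequently, if all terms of $PQ$ have the same weight, this is also true of $P$ and of $Q$.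

A \emph{coloring} assigns to some of the lengths $2,\dots,n$ a color $j\in\{1,\dots,\ell\}$; the other lengths stay uncolored. Substitute $s_1=s$, $s_i=x_j^{\,i}$ if $i$ has color $j$, and $s_i=0$ if $i\ge2$ is uncolored. Then $|G|\,Z(G)$ becomes
\[
\hat Z=\sum_{g}s^{\,n_0(g)}\prod_{j=1}^{\ell}x_j^{\,n_j(g)},
\]
where $g$ runs over the elements all of whose cycle lengths are $1$ or colored, $n_0(g)$ is the number of fixed points of $g$, and $n_j(g)$ is the number of points in cycles whose length has color $j$. The coefficient of a monomial in $\hat Z$ is the number of elements that produce it, so nothing cancels. Give $s$ the weight $0$ and $x_j$ a real weight $w(x_j)$, and call $T=\hat Z^{*}$ the \emph{leading form}. With at most three colors we write $x,y,z$ for $x_1,x_2,x_3$.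

\begin{lemma}\label{lem:reduce}
Let $K$ be a field of characteristic $0$. If for some coloring and some weights the leading form $T$ is irreducible over $K$, then $Z(G)$ is irreducible over $K$.
\end{lemma}

\begin{proof}
Suppose that $|G|\,Z(G)=PQ$ with $P,Q$ non-constant over $K$. We have to make sure that neither factor becomes zero or constant on the way to $T$. Give $s_i$ the degree $i$. Since $\sum_i i\,c_i(g)=n$, the product $PQ$ is homogeneous of degree $n$, so $P$ and $Q$ are homogeneous, of degrees $\mu\ge1$ and $n-\mu\ge1$. Only the identity has $n$ fixed points, so $s_1^n$ has coefficient $1$ in $PQ$. This is the product of the coefficients of $s_1^{\mu}$ in $P$ and of $s_1^{n-\mu}$ in $Q$, and so both are non-zero.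

The substitution is a ring homomorphism that sends $s_i$ to $0$ or to a monomial of ordinary degree $i$. It therefore turns $P,Q$ into polynomials $\hat P,\hat Q$ that are homogeneous of ordinary degrees $\mu$ and $n-\mu$, with $\hat Z=\hat P\hat Q$. The only monomial sent to $s^{\mu}$ is $s_1^{\mu}$, so $\hat P\ne0$, and $\hat Q\neq0$ for the same reason. By \eqref{eq:top}, $T=\hat P^{*}\hat Q^{*}$, and both factors are non-zero and homogeneous of positive degree. This contradicts the irreducibility of $T$.
\end{proof}

The next two lemmas cover the two shapes. We use Eisenstein's criterion in the following form: if $R$ is a unique factorization domain, $F\in R[x]$ has positive degree and a unit as leading coefficient, and a prime $\pi\in R$ divides all other coefficients while $\pi^2$ does not divide the constant term, then $F$ is irreducible in $R[x]$.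

\begin{lemma}\label{lem:linear}
Let $K$ be a field, $0\ne A\in K[x,z]$ and $0\neq C\in K$. Then $A+C\,s\,y^{n-1}$ is irreducible over $K$.
\end{lemma}

\begin{proof}
The polynomial has degree $1$ in $s$, so in any factorization one factor does not involve $s$. That factor divides both $Cy^{n-1}$ and $A$. It is a constant times a power of $y$, and $y\nmid A$, so it is constant.
\end{proof}

\begin{lemma}\label{lem:three}
Let $A,B,C\in\mathbb{C}$ be non-zero and $0\le f,f'<n$. Then
\[
T=Ax^n+Bs^{f}y^{n-f}+Cs^{f'}z^{n-f'}
\]
is irreducible over $\mathbb{C}$.
\end{lemma}

\begin{proof}
By symmetry let $f\le f'$, and write $T=Ax^n+s^fU$ with $U=By^{n-f}+Cs^{f'-f}z^{n-f'}$. The polynomial $U$ is non-constant; let $\pi$ be an irreducible factor of it in $\mathbb{C}[s,y,z]$. If $\pi^2\mid U$, then $\pi$ divides $\partial U/\partial y=B(n-f)y^{n-f-1}\ne0$, so $\pi$ is a constant multiple of $y$; but $y\nmid U$. Hence $\pi^2\nmid U$. Also $s\nmid U$, since the term $By^{n-f}$ survives when $s=0$, so $\pi$ is not a multiple of $s$. Thus $\pi$ divides $s^fU$ exactly once, and Eisenstein's criterion applies in $\mathbb{C}[s,y,z][x]$.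
\end{proof}

The pure power $x^n$ matters in Lemma~\ref{lem:three}. It comes from elements without fixed points; if all three terms came from elements with fixed points, $T$ would be divisible by $s$.

\section{A criterion with three primes}\label{sec:primes}

The example of $A_5$ suggests using one color for each of three primes. The danger is an element that has cycles of two colors, since it produces a mixed monomial. To control such elements we split them into parts. For a prime $r$, every $g\in G$ is uniquely a product $g=g_rg_{r'}$ of two powers of $g$, where the \emph{$r$-part} $g_r$ has order a power of $r$ and the \emph{$r'$-part} $g_{r'}$ has order prime to $r$.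

\begin{lemma}\label{lem:parts}
Let $g\in G$ and let $r$ be a prime.
\begin{enumerate}
\item[(a)] The length of the $g$-cycle through a point is the product of the lengths of the $g_r$-cycle and of the $g_{r'}$-cycle through that point.
\item[(b)] If every cycle length of $g$ is a prime power, then $g_r$ and $g_{r'}$ have disjoint supports.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\langle g\rangle=\langle g_r\rangle\times\langle g_{r'}\rangle$ with factors of coprime orders, so every subgroup of $\langle g\rangle$ is the product of its intersections with the two factors. Apply this to the stabilizer of the point and take indices. (b) A point moved by both parts lies by (a) in a $g$-cycle whose length is divisible by $r$ and by another prime.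
\end{proof}

\begin{proposition}\label{prop:primes}
Let $G$ be a permutation group of degree $n\ge2$ and let $r_1,r_2,r_3$ be distinct prime divisors of $|G|$. Suppose that
\begin{enumerate}
\item[(a)] $G$ has a fixed-point-free element whose order is a power of $r_1$, and
\item[(b)] every $g\in G$ each of whose cycle lengths is a power of $r_1$, $r_2$ or $r_3$ has prime power order.
\end{enumerate}
Then $Z(G)$ is irreducible over $\mathbb{C}$.
\end{proposition}

\begin{proof}
Give the lengths $r_j^{\,a}$, $a\ge1$, the color $j$. By (b), the elements that contribute to $\hat Z$ are exactly those whose order is a power of some $r_j$, and a non-identity element of this kind has cycles of color $j$ only. So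
\[
\hat Z=s^n+\sum_{j=1}^{3}\sum_{h<n}A_{j,h}\,s^hx_j^{\,n-h},
\]
where $A_{j,h}$ is the number of elements of $r_j$-power order with exactly $h$ fixed points. By Cauchy's theorem $G$ has an element of order $r_j$, so $f_j=\min\{h<n: A_{j,h}>0\}$ exists, and $f_1=0$ by (a). Put $w(x_j)=1/(n-f_j)$. A term $s^hx_j^{\,n-h}$ that occurs has weight $(n-h)/(n-f_j)\le1$, with equality only for $h=f_j$, and $s^n$ has weight $0$. Hence
\[
T=A_{1,0}\,x^n+A_{2,f_2}s^{f_2}y^{n-f_2}+A_{3,f_3}s^{f_3}z^{n-f_3}
\]
with positive coefficients, and Lemmas~\ref{lem:three} and~\ref{lem:reduce} finish the proof.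
\end{proof}

An element $g$ that violates (b) has an order divisible by two primes, so for any prime $r$ dividing its order both $g_r$ and $g_{r'}$ are non-trivial, and by Lemma~\ref{lem:parts}(b) their supports are disjoint. This is how (b) will be checked when no more direct argument is available.

\section{Affine and non-affine primitive groups}\label{sec:primitive}

A permutation group is of \emph{affine type} if $\Omega=V=\mathbb{F}_p^{\,d}$ for a prime $p$ and $G=V\rtimes H$, where $V$ acts on itself by translations and $H\le GL_d(p)$. Its elements are the maps $u\mapsto hu+v$ with $h\in H$, $v\in V$, and $H$ is the stabilizer of $0$. Such a group is primitive if and only if $H$ is irreducible on $V$. Indeed, the cosets of an $H$-invariant subspace form an invariant partition. Conversely, let $B$ be the part containing $0$ of an invariant partition. For $b\in B$ the part $B+b$ contains $b$, so $B+b=B$, and for $h\in H$ the part $hB$ contains $0$, so $hB=B$; thus $B$ is an $H$-invariant subspace.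

\begin{lemma}\label{lem:solvable}
A solvable primitive group of degree $n\ge2$ is of affine type.
\end{lemma}

\begin{proof}
A minimal normal subgroup $V$ of a non-trivial solvable group is elementary abelian, say $V\cong\mathbb{F}_p^{\,d}$. The orbits of $V$ form an invariant partition whose parts are not all points, so $V$ is transitive. The point stabilizers in $V$ are conjugate in the abelian group $V$, hence equal, hence trivial. Fix $\omega\in\Omega$, let $H$ be its stabilizer in $G$, and identify $v\in V$ with the point $v\omega$. Then $G=V\rtimes H$, the group $V$ acts by translations, and $h\in H$ sends $v\omega$ to $(hvh^{-1})\omega$. So $H$ acts on $\Omega=V$ by automorphisms of $V$, that is, linearly, and faithfully because $G$ is a permutation group.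
\end{proof}

We use three published theorems on finite groups.

\begin{theorem}[Burnside]\label{thm:burnside}
A finite group whose order has at most two prime divisors is solvable.
\end{theorem}

\begin{theorem}[Fein--Kantor--Schacher \cite{FKS}]\label{thm:fks}
A transitive permutation group of finite degree at least $2$ contains a fixed-point-free element of prime power order.
\end{theorem}

For the third, let $\Delta$ be a set on which $\operatorname{Sym}(m)$ acts. In the \emph{product action} of the wreath product $\operatorname{Sym}(m)\wr\operatorname{Sym}(t)$ on $\Delta^t$, the element $(a_1,\dots,a_t;\pi)$ sends $(\delta_1,\dots,\delta_t)$ to the tuple whose $\pi(i)$-th entry is $a_i(\delta_i)$. The elements with $\pi=1$ form the \emph{base group} $\operatorname{Sym}(m)^t$, which acts coordinatewise.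

\begin{theorem}[Guest--Spiga \cite{GS}, completing Giudici--Praeger--Spiga \cite{GPS}]\label{thm:gs}
Let $G$ be a finite primitive group on $\Omega$. Then either
\begin{enumerate}
\item[(i)] every $g\in G$ has a cycle of length equal to its order, or
\item[(ii)] there are $k,t\ge1$ and $m\ge5$ such that $\Omega=\Delta^t$, where $\Delta$ is the set of $k$-subsets of $\{1,\dots,m\}$, and $\operatorname{Alt}(m)^t\trianglelefteq G\le\operatorname{Sym}(m)\wr\operatorname{Sym}(t)$ in product action.
\end{enumerate}
\end{theorem}

Theorems~\ref{thm:fks} and~\ref{thm:gs} depend on the classification of finite simple groups.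

\section{Groups that are not affine}\label{sec:nonaffine}

For a non-affine group Burnside's theorem supplies three primes, Theorem~\ref{thm:fks} supplies hypothesis (a) of Proposition~\ref{prop:primes}, and alternative (i) of Theorem~\ref{thm:gs} gives hypothesis (b) at once. Under alternative (ii), hypothesis (b) can fail: in $A_7$ on seven points, $(12)(34)(567)$ has order $6$ and only cycles of prime length. We therefore determine all pairs of elements with disjoint supports in the groups of alternative (ii).

\begin{lemma}\label{lem:product}
Let $m\ge5$, $1\le k<m/2$, $t\ge1$, and let $\Delta$ be the set of $k$-subsets of $\{1,\dots,m\}$. Let $a,b\in\operatorname{Sym}(m)\wr\operatorname{Sym}(t)$ be non-trivial with disjoint supports on $\Delta^t$. Then $k=1$, and there is a coordinate $i$ such that $a$ and $b$ lie in the base group, $a_j=b_j=1$ for all $j\ne i$, and $a_i,b_i$ have disjoint supports on $\{1,\dots,m\}$.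
\end{lemma}

\begin{proof}
Let $\delta=|\Delta|\ge m\ge5$ and $n=\delta^t$.

\emph{Both elements lie in the base group.} If an element moves coordinate $i$ to $i'\ne i$, then the $i$-th entry of a fixed point determines its $i'$-th entry. So an element outside the base group fixes at most $n/\delta$ points and moves at least $(\delta-1)n/\delta\ge4n/\delta$. A non-trivial element of the base group has a non-trivial coordinate, which moves at least two elements of $\Delta$ because $\operatorname{Sym}(m)$ is faithful on $\Delta$; so it moves at least $2n/\delta$ points. In both cases a non-trivial element moves more than $n/\delta$ points. If one of $a,b$ were outside the base group, the support of the other would lie in a set of at most $n/\delta$ points, which is impossible.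

\emph{One common coordinate.} If $a_j\ne1$ and $b_i\ne1$ with $i\ne j$, then a tuple whose $j$-th entry is moved by $a_j$ and whose $i$-th entry is moved by $b_i$ is moved by both $a$ and $b$. So $a$ and $b$ are non-trivial in one and the same coordinate $i$ only. A $k$-set moved by both $a_i$ and $b_i$ would be the $i$-th entry of a tuple moved by both $a$ and $b$, so $a_i,b_i$ have disjoint supports on $\Delta$. For $k=1$ this is the assertion.

\emph{The case $k\ge2$ is impossible.} We choose $u,v\in\{1,\dots,m\}$ with $a_i(u)\ne u$, $b_i(v)\ne v$ and $\{u,v\}\cap\{a_i(u),b_i(v)\}=\emptyset$. If the supports of $a_i,b_i$ on $\{1,\dots,m\}$ have a common point, take it for both $u$ and $v$. Otherwise take any $u\in\operatorname{supp}a_i$ and $v\in\operatorname{supp}b_i$; then $a_i(u)\in\operatorname{supp}a_i$ differs from $v$, and $b_i(v)\in\operatorname{supp}b_i$ differs from $u$. Since $2\le k\le m-2$, there is a $k$-set $S$ that contains $u,v$ and avoids $a_i(u),b_i(v)$. Then $a_i(u)\in a_i(S)\setminus S$ and $b_i(v)\in b_i(S)\setminus S$, so $S$ is moved by both $a_i$ and $b_i$, a contradiction.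
\end{proof}

\begin{proposition}\label{prop:nonaffine}
If $G$ is primitive of degree $n\ge2$ and not of affine type, then $Z(G)$ is irreducible over $\mathbb{C}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:solvable}, $G$ is not solvable, so by Theorem~\ref{thm:burnside} its order has at least three prime divisors. Apply Theorem~\ref{thm:gs}. In alternative (ii) we have $1\le k\le m-1$ because $n\ge2$, and after replacing $k$-sets by their complements we may assume $k\le m/2$. If $k=m/2$, call two tuples equivalent if in each coordinate their entries are equal or complementary. The classes form an invariant partition with parts of size $2^t$, and $1<2^t<\binom{m}{m/2}^t$, contrary to primitivity. So $k<m/2$, and Lemma~\ref{lem:product} is available.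

\medskip\noindent\emph{Alternative \textup{(i)}, or alternative \textup{(ii)} with $k\ge2$.} By Theorem~\ref{thm:fks} there are a prime $r_1$ and a fixed-point-free element of $r_1$-power order. Let $r_2,r_3$ be two further prime divisors of $|G|$. We check hypothesis (b) of Proposition~\ref{prop:primes} for an element $g$ whose cycle lengths are prime powers. Under (i), the order of $g$ is one of these lengths. Under (ii) with $k\ge2$, a violation of (b) would give two non-trivial elements with disjoint supports, and by Lemma~\ref{lem:product} there are none.

\medskip\noindent\emph{Alternative \textup{(ii)} with $k=1$.} Now $\Omega=\{1,\dots,m\}^t$ and $n=m^t$. Short cycles of different lengths fit side by side into $m$ points, which is what spoils hypothesis (b). We color instead two lengths $N_1,N_2$ that are too long to fit side by side, and we aim at the shape of Lemma~\ref{lem:linear}. Choose $c,h\in\operatorname{Sym}(m)$ as follows.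
\begin{itemize}
\item For $m$ odd, let $N_1=m$ and $N_2=(m-1)/2$; let $c$ be an $m$-cycle and let $h$ have cycle lengths $1,N_2,N_2$.
\item For $m$ even, let $N_1=m/2$ and $N_2=m-1$; let $c$ have cycle lengths $N_1,N_1$ and let $h$ have cycle lengths $1,N_2$.
\end{itemize}
A cycle of odd length and a product of two cycles of equal length are even permutations, so $c,h\in\operatorname{Alt}(m)$. In both cases
\[
N_1,N_2\ge2,\qquad \gcd(N_1,N_2)=1,\qquad N_1+N_2>m,\qquad m\equiv1\pmod{N_2};
\]
coprimality follows from $N_1=2N_2+1$ for $m$ odd and from $N_2=2N_1-1$ for $m$ even. Give $N_1$ the color $1$ and $N_2$ the color $2$, and leave all other lengths uncolored.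

No element that contributes to $\hat Z$ has cycles of both colors. Suppose $g$ has all cycle lengths in $\{1,N_1,N_2\}$ and both $N_1$ and $N_2$ occur. By coprimality $a=g^{N_2}$ acts on each $N_1$-cycle of $g$ as an $N_1$-cycle and fixes all other points, and $b=g^{N_1}$ acts on each $N_2$-cycle of $g$ as an $N_2$-cycle and fixes all other points. So $a,b$ are non-trivial with disjoint supports. By Lemma~\ref{lem:product} they act in a single coordinate $i$, so $a_i$ and $b_i$ have the same cycle lengths as $a$ and $b$. Thus $a_i$ moves at least $N_1$ points of $\{1,\dots,m\}$, $b_i$ moves at least $N_2$, and their supports are disjoint. This contradicts $N_1+N_2>m$.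

Hence $\hat Z$ contains only monomials $s^ax^{n-a}$ and $s^ay^{n-a}$. Put $w(x)=1/n$ and $w(y)=1/(n-1)$. A monomial $s^ax^{n-a}$ has weight at most $1$, with equality for $a=0$. For $s^ay^{n-a}$ we have $a\equiv n=m^t\equiv1\pmod{N_2}$, so $a\ge1$, and the weight is at most $1$, with equality for $a=1$. Both extreme monomials occur. Under a diagonal element $(g_0,\dots,g_0)$ the cycle length of a tuple is the least common multiple of the $g_0$-cycle lengths of its entries. So $(c,\dots,c)$ has all cycles of length $N_1$, and $(h,\dots,h)$ has one fixed point and all other cycles of length $N_2$; both lie in $\operatorname{Alt}(m)^t\le G$. Therefore $T=Ax^n+C\,s\,y^{n-1}$ with $A,C>0$, and Lemmas~\ref{lem:linear} and~\ref{lem:reduce} apply.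
\end{proof}

\section{The leading form of an affine group}\label{sec:affine}

Let $G=V\rtimes H$ be primitive of affine type, $V=\mathbb{F}_p^{\,d}$, $n=p^d$. If $H=1$, irreducibility forces $d=1$; then $G$ is generated by an $n$-cycle, $|G|\,Z(G)=s_1^p+(p-1)s_p$, and this is irreducible over $\mathbb{C}$ by the remark on $n$-cycles in Section~\ref{sec:intro}. So let $H\ne1$. Write $C_V(X)$ for the subspace of vectors fixed by all elements of $X\subseteq GL_d(p)$. A $p$-group $X\le GL_d(p)$ has $C_V(X)\ne0$, because the number of fixed vectors is congruent to $|V|$ modulo $p$ and is at least $1$. If $H$ were a $p$-group, $C_V(H)$ would be a non-zero proper invariant subspace. Hence $H$ has non-trivial $p'$-elements, that is, elements of order prime to $p$. In this section and the next, primitivity is used for nothing else. The example $C_3\times C_3$ shows what can happen when there is no such element.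

The order of $G$ may have only two prime divisors, so a third color has to come from elsewhere. The following example shows where.

\begin{example}\label{ex:27}
Let $V=\mathbb{F}_3^{\,3}$, and let $H\cong A_4$ be generated by the four diagonal matrices of determinant $1$ and the cyclic permutation matrix $P$. An invariant subspace is a sum of coordinate axes, since the diagonal matrices act on the three axes by distinct characters, and $P$ permutes the axes transitively; so $H$ is irreducible. The map $u\mapsto hu+v$ has a fixed point if and only if $v$ lies in the image of $1-h$. Every $h\neq1$ in $H$ is a diagonal involution or is conjugate to $P^{\pm1}$, so it fixes exactly $3$ vectors, and the image of $1-h$ has $9$ elements. The eight $h$ of order $3$ give $3$-elements, of which $8\cdot9=72$ have three fixed points and $8\cdot18=144$ have none; with the $26$ non-zero translations there are $170$ fixed-point-free $3$-elements. The three involutions $h$ give $3\cdot9=27$ conjugates with three fixed points. The remaining $3\cdot18=54$ elements are conjugate to $h$ followed by a non-zero translation along the axis fixed by $h$; they have one $3$-cycle and four $6$-cycles. With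 the variable $x$ for the lengths $3,9$, the variable $y$ for the length $2$ and $z$ for the length $6$,
\[
\hat Z=s^{27}+72s^3x^{24}+170x^{27}+27s^3y^{24}+54x^3z^{24}.
\]
If the length $6$ is left uncolored, the weights $w(x)=\frac1{27}$, $w(y)=\frac1{24}$ give $170x^{27}+27s^3y^{24}$, a sum of two cubes over $\mathbb{C}$. Coloring it, with $w(z)=\frac1{27}$, adds the third term $54x^3z^{24}$.
\end{example}

Accordingly we color all lengths: the variable $x$ belongs to the lengths $p^i$ with $i\ge1$, the variable $y$ to the lengths $>1$ prime to $p$, and $z$ to all other lengths $>1$. For $g\in G$ put $E=\operatorname{Fix}(g_p)$ and $F=\operatorname{Fix}(g_{p'})$. By Lemma~\ref{lem:parts}(a), the monomial of $g$ is $s^{n_0}x^{n_1}y^{n_2}z^{n_3}$ with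
\begin{equation}\label{eq:counts}
n_0=|E\cap F|,\qquad n_1=|F\setminus E|,\qquad n_2=|E\setminus F|,\qquad n_3=n-|E\cup F| .
\end{equation}
So the monomial is determined by the sizes of $E$, $F$ and $E\cap F$, and these are governed by linear algebra. We use three facts.
\begin{enumerate}
\item[(A1)] The fixed set of $u\mapsto hu+v$ is the solution set of $(1-h)u=v$, so it is empty or an affine subspace.
\item[(A2)] An element with a fixed point $u_0$ is conjugate, by the translation that takes $u_0$ to $0$, to an element of $H$ with the same number of fixed points.
\item[(A3)] A $p'$-element that leaves an affine subspace invariant fixes a point in it. An orbit $u_1,\dots,u_m$ in the subspace has length $m$ prime to $p$, so the barycenter $\frac1m\sum u_i$ is defined; it lies in the subspace, and affine maps preserve barycenters.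
\end{enumerate}
By (A3), $F\ne\emptyset$. If $E\ne\emptyset$, then $E\cap F\ne\emptyset$, since $g_{p'}$ commutes with $g_p$ and therefore leaves $E$ invariant.

Let $f$ be the minimum of $\dim\operatorname{Fix}(h)$ over all $p'$-elements $h\in G$. By (A2) and (A3) the minimum is attained in $H$, and $f<d$ because $H$ has non-trivial $p'$-elements. Put
\[
q=p^f,\qquad M=p^{d-f}-1\ge1,\qquad \alpha=s\,y^M,\qquad\beta=x\,z^M ,
\]
so that $qM=n-q$. We want weight $1$ for the monomial $x^n$ of a translation, for the monomial $s^qy^{n-q}$ of a $p'$-element with the fewest fixed points, and for the mixed monomial $x^qz^{n-q}$. This forces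
\[
w(x)=w(z)=\frac1n,\qquad w(y)=\frac1{n-q}.
\]

\begin{proposition}\label{prop:T}
For this coloring and these weights,
\begin{equation}\label{eq:T}
T=\sum_{i=f}^{d}A_i\,x^{p^i}z^{\,n-p^i}+\sum_{j=0}^{f}C_j\,\alpha^{p^j}\beta^{\,q-p^j}
\end{equation}
with integers $A_i,C_j\ge0$. An element $g$ counted by $C_j$ has $\dim\operatorname{Fix}(g_p)=d-f+j$. Moreover $A_d>0$ and $C_f>0$; if $f\ge1$ then $A_f>0$, and if $f=0$ then $A_0=0$.
\end{proposition}

\begin{proof}
Let $g\in G$ and $|F|=p^{f'}$, so $f\le f'\le d$. If $E=\emptyset$, then \eqref{eq:counts} gives the monomial $x^{p^{f'}}z^{\,n-p^{f'}}$, of weight $1$. These elements produce the first sum.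

Let $E\ne\emptyset$ and $|E|=p^e$. Since $n_0+n_2=p^e$, the weight $w(g)$ of the monomial satisfies
\[
w(g)-1=\frac{n-p^e}{n}+\frac{p^e-n_0}{n-q}-1=\frac{-p^e(n-q)+n(p^e-n_0)}{n(n-q)}=\frac{p^{e+f}-n\,n_0}{n(n-q)} .
\]
Let $E_0,F_0$ be the linear subspaces parallel to $E,F$. As $E\cap F\ne\emptyset$, it is a coset of $E_0\cap F_0$, and
\[
\dim(E\cap F)=e+f'-\dim(E_0+F_0)\ge e+f'-d\ge e+f-d .
\]
Thus $n\,n_0\ge p^{e+f}$ and $w(g)\le1$. Equality holds if and only if $\dim(E\cap F)=j:=e+f-d$, and then $f'=f$. In this case $j\ge0$ as a dimension, $j\le f$ because $e\le d$, and $p^e=p^j(M+1)$. From \eqref{eq:counts},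
\begin{gather*}
n_0=p^j,\qquad n_1=q-p^j,\qquad n_2=p^e-p^j=Mp^j,\\
n_3=n-q-p^e+p^j=Mq-Mp^j=M(q-p^j),
\end{gather*}
so the monomial is $\alpha^{p^j}\beta^{\,q-p^j}$.

All weights are at most $1$, and a non-zero translation has $E=\emptyset$, $F=V$. So the largest weight is $1$, formula \eqref{eq:T} holds, and $A_d>0$. Let $h\in H$ be a $p'$-element with $\dim C_V(h)=f$. For $g=h$ we have $E=V$ and $\dim(E\cap F)=f=e+f-d$, so $C_f>0$. If $f\ge1$, take $0\ne v\in C_V(h)$. The translation by $v$ commutes with $h$, so their product has this translation as $p$-part and $h$ as $p'$-part; it has $E=\emptyset$ and $f'=f$, so $A_f>0$. If $f'=0$, then $g_p$ leaves the one-point set $F$ invariant, so $E\ne\emptyset$; hence $A_0=0$ when $f=0$.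
\end{proof}

\begin{corollary}\label{cor:f0}
If $f=0$, then $Z(G)$ is irreducible over $\mathbb{C}$.
\end{corollary}

\begin{proof}
Here $q=1$ and $M=n-1$, so $T=A(x,z)+C_0\,s\,y^{n-1}$ with $A\ne0$ and $C_0>0$. Apply Lemmas~\ref{lem:linear} and~\ref{lem:reduce}.
\end{proof}

The group $A_4$ of Section~\ref{sec:forms} is an instance, with $p=d=2$.

\section{Irreducibility of the leading form for $f\ge1$}\label{sec:capelli}

Let $f\ge1$. This section is about the polynomial \eqref{eq:T} only. We use that its coefficients are non-negative integers with $A_f,A_d,C_f>0$, and we let $K$ be $\mathbb{Q}$ or $\mathbb{C}$.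

\begin{proposition}\label{prop:capelli}
Let $f\ge1$. Then $T$ is irreducible over $\mathbb{Q}$. If $p$ is odd, or if $p=2$ and $C_{f-1}=0$, then $T$ is irreducible over $\mathbb{C}$. By Lemma~\ref{lem:reduce} the same holds for $Z(G)$.
\end{proposition}

\subsection*{Two variables}
All terms of $T$ have degree $n$, and $s$ and $y$ occur only through $\alpha$, so $T$ is essentially a polynomial in two variables. Put
\[
\gamma=\frac{\alpha}{\beta}=\frac{s\,y^M}{x\,z^M},\qquad \rho=\frac{x}{z}.
\]
Then $x^{p^i}z^{\,n-p^i}=z^n\rho^{p^i}$ and $\alpha^{p^j}\beta^{\,q-p^j}=\beta^q\gamma^{p^j}=z^n\rho^q\gamma^{p^j}$. Hence $T=z^n\rho^q\,\Phi(\gamma,\rho)$, where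
\[
\Phi=W(\gamma)+\sum_{i=f+1}^{d}A_i\,\rho^{\,p^i-q},\qquad W(\gamma)=A_f+\sum_{j=0}^{f}C_j\gamma^{p^j}.
\]
The polynomial $W$ has degree $q$, leading coefficient $C_f>0$ and constant term $A_f>0$.

\begin{lemma}\label{lem:laurent}
If $\Phi$ is irreducible in $K(\gamma)[\rho]$, then $T$ is irreducible over $K$.
\end{lemma}

\begin{proof}
By Gauss's lemma, a polynomial of positive degree over a unique factorization domain whose leading coefficient is a unit is irreducible over the domain if and only if it is irreducible over the fraction field. The leading coefficient of $\Phi$ in $\rho$ is the constant $A_d$, so $\Phi$ is irreducible, hence prime, in $K[\gamma,\rho]$. It stays prime in $K[\gamma,\rho,y,z]$. It divides no monomial in these four variables, since it has at least two terms, so it stays prime in the Laurent polynomial ring $\Lambda=K[\gamma^{\pm1},\rho^{\pm1},y^{\pm1},z^{\pm1}]$. From $x=\rho z$ and $s=\gamma\rho z^{M+1}y^{-M}$ we see that $\Lambda=K[s^{\pm1},x^{\pm1},y^{\pm1},z^{\pm1}]$; here $\gamma,\rho,y,z$ are algebraically independent because they generate the same field as $s,x,y,z$. Thus $T$, a unit times $\Phi$, is prime in $\Lambda$. If $T=PQ$ in $K[s,x,y,z]$,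 then one factor is a unit of $\Lambda$, that is, a constant times a monomial. But $T$ contains the terms $A_dx^n$ and $C_fs^qy^{n-q}$, so no variable divides $T$, and this factor is constant.
\end{proof}

In Example~\ref{ex:27}, $\Phi=170\rho^{24}+27\gamma^3+54$, and Eisenstein's criterion at a simple root of $W=27(\gamma^3+2)$ proves irreducibility over $\mathbb{C}$. In general the coefficients $A_i$ with $f<i<d$ may be non-zero constants, and this blocks Eisenstein's criterion. Passing to a leading form once more does not help either, because it would return $A_d\rho^{\,n-q}+C_f\gamma^q$, a sum of two $q$-th powers. We separate the two difficulties. All exponents of $\rho$ are multiples of $\kappa=q(p-1)$: with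
\[
\epsilon_i=\frac{p^{i-f}-1}{p-1},\qquad D=\epsilon_d=1+p+\dots+p^{d-f-1}
\]
we have $\kappa\epsilon_i=p^i-q$, so
\[
\Phi=\Psi(\rho^{\kappa}),\qquad \Psi(\sigma)=W(\gamma)+\sum_{i=f+1}^{d}A_i\,\sigma^{\epsilon_i}.
\]
The degree $D$ of $\Psi$ in $\sigma$ is congruent to $1$ modulo $p$, hence prime to its degree $q$ in $\gamma$, and for $\Psi$ a leading form works. It then remains to extract a $\kappa$-th root.

\begin{lemma}\label{lem:psi}
$\Psi$ is irreducible in $K(\gamma)[\sigma]$.
\end{lemma}

\begin{proof}
The leading coefficient in $\sigma$ is the constant $A_d$, so by Gauss's lemma it suffices to exclude $\Psi=PQ$ with $P,Q\in K[\gamma,\sigma]$ non-constant. Give $\gamma$ the weight $D$ and $\sigma$ the weight $q$. Since $p^j<q$ for $j<f$ and $\epsilon_i<D$ for $i<d$, we get $\Psi^{*}=C_f\gamma^q+A_d\sigma^D$, of weight $qD$. By \eqref{eq:top}, $\Psi^{*}=P^{*}Q^{*}$. Both weights are positive and $P,Q$ are non-constant, so the weight $w$ of $P^{*}$ satisfies $0<w<qD$. Setting $\gamma=0$ gives $P^{*}(0,\sigma)Q^{*}(0,\sigma)=A_d\sigma^D\neq0$, so $P^{*}$ contains a pure power of $\sigma$, and $q\mid w$. Setting $\sigma=0$ gives $D\mid w$ in the same way. As $\gcd(q,D)=1$,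 we get $qD\mid w$, a contradiction.
\end{proof}

\subsection*{Extracting the root}
Let $\sigma_0$ be a root of $\Psi$ and $L=K(\gamma)(\sigma_0)$, so $[L:K(\gamma)]=D$. The norm $N$ from $L$ to $K(\gamma)$ is multiplicative, sends $c\in K(\gamma)$ to $c^D$, and sends $\sigma_0$ to $(-1)^D$ times the constant term of its monic minimal polynomial $\Psi/A_d$:
\begin{equation}\label{eq:norm}
N(\sigma_0)=(-1)^D\,W/A_d\neq0 .
\end{equation}
If $X^{\kappa}-\sigma_0$ is irreducible over $L$, a root $\rho_0$ of it generates over $K(\gamma)$ the field $L(\rho_0)$, of degree $\kappa D=\deg_\rho\Phi$. As $\Phi(\gamma,\rho_0)=\Psi(\sigma_0)=0$, it follows that $\Phi$ is irreducible in $K(\gamma)[\rho]$. The irreducibility of binomials is decided by the following theorem.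

\begin{theorem}[Vahlen--Capelli]\label{thm:vc}
Let $L$ be a field of characteristic $0$, $a\in L^{*}$ and $\kappa\ge1$. Then $X^\kappa-a$ is irreducible over $L$ if and only if $a\notin L^{\ell}$ for all primes $\ell\mid\kappa$ and, in case $4\mid\kappa$, also $a\notin-4L^4$.
\end{theorem}

Here $L^{\ell}$ is the set of $\ell$-th powers. By \eqref{eq:norm}, if $\sigma_0$ is a power up to a constant, then so is $W$. The gaps between the exponents $1,p,\dots,p^f$ make this almost impossible.

\begin{lemma}\label{lem:power}
If $W=cU^t$ with $c\in\mathbb{C}$, $U\in\mathbb{C}(\gamma)$ and $t\ge2$, then $t=p=2$ and $C_{f-1}\neq0$.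
\end{lemma}

\begin{proof}
A rational function with a polynomial power is a polynomial, so $U\in\mathbb{C}[\gamma]$ and $\deg U=q/t$. Now $U^{t-1}$ divides $W$ and $W'=ctU^{t-1}U'$, hence also the combination in which the leading terms cancel:
\[
R=qW-\gamma W'=qA_f+\sum_{j<f}(q-p^j)\,C_j\gamma^{p^j}.
\]
Here $R\ne0$ because $A_f\ne0$. Therefore
\[
\frac q2\le\frac{t-1}{t}\,q=\deg U^{t-1}\le\deg R\le\frac qp\le\frac q2 ,
\]
and equality holds throughout. The first inequality gives $t=2$, the last gives $p=2$, and $\deg R=q/p$ gives $C_{f-1}\ne0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:capelli}]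
By Lemma~\ref{lem:laurent} and the discussion after \eqref{eq:norm}, it suffices to check the conditions of Theorem~\ref{thm:vc} for $a=\sigma_0$. If $\sigma_0=-4\eta^4$ with $\eta\in L$, then \eqref{eq:norm} shows that $W$ is a constant times $N(\eta)^4$, contrary to Lemma~\ref{lem:power}. If $\sigma_0=\eta^{\ell}$ with $\ell$ prime, then $(-1)^DW/A_d=N(\eta)^{\ell}$, and Lemma~\ref{lem:power} gives $\ell=p=2$ and $C_{f-1}\ne0$. This proves the statement over $\mathbb{C}$, and the statement over $\mathbb{Q}$ except for $\ell=p=2$. In that case $D=2^{d-f}-1$ is odd, so $-W/A_d=N(\eta)^2$ is the square of an element of $\mathbb{Q}(\gamma)$, hence of a polynomial over $\mathbb{Q}$. Such a square has a positive leading coefficient, whereas $-C_f/A_d<0$.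
\end{proof}

Together with the case $H=1$, Corollary~\ref{cor:f0} and Proposition~\ref{prop:nonaffine}, this shows that $Z(G)$ is irreducible over $\mathbb{Q}$ for every primitive group $G$, which proves the conjecture, and over $\mathbb{C}$ unless $G$ is affine with $p=2$, $H\ne1$ and $f\ge1$.

\section{Characteristic two}\label{sec:two}

The sign argument is not available over $\mathbb{C}$, and the shape of \eqref{eq:T} alone cannot replace it: for $p=2$, $f=1$, $d=2$ the polynomial $\Phi=\rho^2+(1+2\gamma+\gamma^2)$ has the right shape and factors over $\mathbb{C}$. So we return to the group and ask what $C_{f-1}\ne0$ means. By Proposition~\ref{prop:T} it means that some $2$-element fixes exactly an affine hyperplane.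

Let $V=\mathbb{F}_2^{\,d}$, and for $a\in GL_d(2)$ let $[V,a]$ be the image of $a-1$. A \emph{transvection} is a non-identity element $\tau\in GL_d(2)$ that fixes pointwise a hyperplane $\ker\varphi$. Then $\tau-1$ vanishes on $\ker\varphi$, so $\tau(v)=v+\varphi(v)u$ with $u\ne0$, and $\varphi(u)=0$ since otherwise $\tau(u)=0$. Hence $\tau^2(v)=v+2\varphi(v)u=v$: a transvection has order $2$, and $\dim[V,\tau]=1$.

When $|G|$ has three prime divisors we avoid the problem by means of Proposition~\ref{prop:primes}. When it has two, $H$ is solvable, and a transvection forces $f=0$.

\begin{lemma}\label{lem:transvection}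
Let $r$ be an odd prime and let $H\le GL_d(2)$ be irreducible with order divisible by no prime other than $2$ and $r$. If $H$ contains a transvection $\tau$, then $H$ contains an element of odd order that fixes no non-zero vector.
\end{lemma}

\begin{proof}
We recall two facts. For a prime $\ell$ let $O_\ell(H)$ be the largest normal $\ell$-subgroup of $H$. The Fitting subgroup is the product of the $O_\ell(H)$, and in a solvable group it contains its own centralizer. By Maschke's theorem, a module over $\mathbb{F}_2$ for a group of odd order is a direct sum of irreducible submodules; in particular $V=C_V(a)\oplus[V,a]$ for $a$ of odd order.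

The plan is to turn $\tau$ into an element of odd order that moves only a plane, to split $V$ under the group generated by its conjugates, and to choose a central element on each summand.

\emph{An element of order $3$.} By Theorem~\ref{thm:burnside}, $H$ is solvable. The subspace $C_V(O_2(H))$ is non-zero and $H$-invariant, hence equal to $V$, so $O_2(H)=1$. Thus the Fitting subgroup is $R=O_r(H)$, and $C_H(R)\le R$. The involution $\tau$ is not in $R$, so there is $a\in R$ that does not commute with $\tau$. Put $\tau'=a^{-1}\tau a$, again a transvection, and $c=\tau\tau'=(\tau a^{-1}\tau^{-1})a$. Then $c\neq1$, and $c\in R$ since $R$ is normal. From $c-1=(\tau-1)\tau'+(\tau'-1)$ we get $[V,c]\subseteq[V,\tau]+[V,\tau']$, so $\dim[V,c]\le2$. As $c$ has odd order, $V=C_V(c)\oplus[V,c]$, and $\langle c\rangle$ acts faithfully on $[V,c]$. Since $|GL_1(2)|=1$ and $|GL_2(2)|=6$, we conclude that $\dim[V,c]=2$ and that $c$ has order $3$. The same holds for every conjugate $c'$ of $c$ in $H$. If $Y$ is a $c'$-invariant subspace without non-zero fixed vectors, then $c'-1$ is invertible on $Y$, so $c'^2+c'+1=0$ on $Y$; this makes $Y$ a vector space over $\mathbb{F}_4$, and $\dim Y$ is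 even.

\emph{Splitting $V$.} Let $S\le R$ be generated by the conjugates of $c$ in $H$. It is a non-trivial normal subgroup, so $C_V(S)$ is a proper $H$-invariant subspace, and $C_V(S)=0$. Write $V=X_1\oplus\dots\oplus X_l$ with $X_i$ irreducible for $S$. For a conjugate $c'$, the plane $[V,c']$ is the direct sum of the images $[X_i,c']$ of $X_i$ under $c'-1$. These are $c'$-invariant and have no non-zero fixed vectors, so their dimensions are even, and exactly one of them is non-zero. Thus $c'$ acts non-trivially on exactly one $X_i$. Let $S_i$ be generated by the conjugates that act non-trivially on $X_i$. Then $S_i$ is trivial on $X_j$ for $j\ne i$, hence faithful on $X_i$. The other generators of $S$ are trivial on $X_i$, so $S$ and $S_i$ induce the same group on $X_i$. Therefore $X_i$ is irreducible for $S_i$, and $S_i\ne1$ because $X_i\not\subseteq C_V(S)=0$.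

\emph{The required element.} The non-trivial $r$-group $S_i$ has a central element $b_i\ne1$. The subspace of $X_i$ fixed by $b_i$ is $S_i$-invariant, and it is not $X_i$ by faithfulness, so it is $0$. The product $b=b_1\cdots b_l$ lies in $R$, so it has odd order. It acts on $X_i$ as $b_i$, so $C_V(b)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By the last paragraph of Section~\ref{sec:capelli} it remains to treat $G=V\rtimes H$ with $p=2$, $H\ne1$ and $f\ge1$. As $H$ is not a $2$-group, $|G|$ is divisible by $2$ and by at least one odd prime.

\emph{At least two odd primes.} Let $r_1=2$ and let $r_2,r_3$ be odd primes dividing $|G|$. Hypothesis (a) of Proposition~\ref{prop:primes} holds because of the non-zero translations. Suppose $g$ violates (b). Its order is divisible by two primes, one of which, say $r$, is odd. Then $g_r$ and $g_{r'}$ are non-trivial with disjoint supports, that is, $V=\operatorname{Fix}(g_r)\cup\operatorname{Fix}(g_{r'})$. By (A1), $|\operatorname{Fix}(g_{r'})|\le2^{d-1}$. By (A3) and (A2), $g_r$ is conjugate to a non-trivial element of $H$ of odd order, which is not a transvection and so does not fix a hyperplane pointwise; hence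 $|\operatorname{Fix}(g_r)|\le2^{d-2}$. Since $2^{d-1}+2^{d-2}<2^d$, this is a contradiction. Proposition~\ref{prop:primes} applies.

\emph{Exactly one odd prime $r$.} Since $f\ge1$, every element of odd order in $H$ fixes a non-zero vector. By Lemma~\ref{lem:transvection}, $H$ contains no transvection. If $g$ were counted by $C_{f-1}$, then $\dim\operatorname{Fix}(g_2)=d-1$ by Proposition~\ref{prop:T}, and by (A2) a conjugate of $g_2$ would be a transvection in $H$. So $C_{f-1}=0$, and Proposition~\ref{prop:capelli} shows that $Z(G)$ is irreducible over $\mathbb{C}$.
\end{proof}

\begin{thebibliography}{9}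

\bibitem{FKS}
Fein, Kantor and Schacher, \emph{Relative Brauer groups II}, J. reine angew. Math. 328 (1981).

\bibitem{GPS}
Giudici, Praeger and Spiga, J. Algebra 421 (2015).

\bibitem{GS}
Guest and Spiga, \emph{Finite primitive groups and regular orbits of group elements}, Trans. AMS 369 (2017).

\bibitem{problem}
\emph{Reducibility of the cycle index}, \texttt{https://github.com/cameroncounts/web}.

\end{thebibliography}
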